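# When a random geometric graph becomes globally rigid

## Lateration orders

Fix an integer $k\ge 2$. Take a graph, find in it a clique on $k$ vertices, and then keep adding any vertex that has at least $k$ neighbors among the vertices already taken. If this swallows the whole graph, we have produced the object on which everything below turns.

**Definition ($k$-lateration order).** A $k$-lateration order of a graph on $n$ vertices is an ordering $v_1,\dots,v_n$ of its vertices such that $v_1,\dots,v_k$ is a clique and every $v_j$ with $j>k$ has at least $k$ neighbors among $v_1,\dots,v_{j-1}$. A 3-lateration order is also called a trilateration order.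

For example, let $G$ be $K_4$ without the edge $yz$, on the vertices $w,x,y,z$. Then $w,x,y,z$ is a 2-lateration order: $wx$ is an edge, and each of $y,z$ is joined to both $w$ and $x$. There is no 3-lateration order, since the last vertex would have to be joined to all the other three while the first three form a triangle, which makes the graph $K_4$.

Three simple observations will be used all the time.

1. Adding edges does not spoil an order: an order of $G$ is an order of every graph on the same vertices that contains $G$.
2. If $n\ge k+1$ and $G$ has a $k$-lateration order, then the minimum degree satisfies $\delta(G)\ge k$. For $v_j$ with $j>k$ this is the definition. For $j\le k$, the vertex $v_j$ has $k-1$ neighbors in the clique, and $v_{k+1}$ is joined to all of $v_1,\dots,v_k$.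
3. The process can be started from any set that already has an order. If we append vertices as long as possible, we end with a set $\mathcal C$ that has a $k$-lateration order, and a complement $U$ in which every vertex has at most $k-1$ neighbors in $\mathcal C$.

Here is what the order is for. In the plane, a point is determined by its distances to three known non-collinear points. So a trilateration order lets us recover a whole configuration, up to congruence, from its edge lengths. This is global rigidity, which we define in the next section. By observation 2, $\delta(G)\ge 3$ is necessary for such an order. The result of this lecture is that in a random geometric graph, with probability tending to 1, it is also sufficient, at all radii at once. This will locate the threshold for global rigidity exactly.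

## Lateration pins positions down

**Definition (frameworks).** A framework $(G,p)$ in $\mathbb R^d$ is a graph $G$ with a map $p:V(G)\to\mathbb R^d$. The realization $p$ is generic if the $d|V(G)|$ coordinates are algebraically independent over $\mathbb Q$. The framework is rigid if every continuous motion of the points that preserves all edge lengths preserves the distance between every pair of vertices. $G$ is rigid in $\mathbb R^d$ if $(G,p)$ is rigid for a generic $p$. $G$ is globally rigid in $\mathbb R^d$ if, for a generic $p$, every framework $(G,q)$ with the same edge lengths as $(G,p)$ is congruent to $(G,p)$.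

In $\mathbb R^2$ both properties depend only on $G$. In the two lemmas below we prove the stated conclusion for every generic $p$, so there is never an ambiguity. About genericity we use only this: among generic points in $\mathbb R^d$, any $d+1$ are affinely independent, because affine dependence is the vanishing of a nonzero polynomial with integer coefficients. In particular no generic point lies in the affine span of at most $d$ of the others.

The graph $K_4-yz$ shows the difference between the two notions in the plane. It consists of two triangles glued along $wx$. It cannot be deformed continuously (this is case (i) of Lemma B below), but reflecting $z$ in the line $wx$ gives a framework with the same edge lengths and another distance $|yz|$. So it is rigid and not globally rigid.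

**Lemma A.** Let $d\ge1$ and let $G$ have $n\ge d+2$ vertices. (i) If $G$ has a $(d+1)$-lateration order, it is globally rigid in $\mathbb R^d$. (ii) If $G$ is globally rigid in $\mathbb R^d$, then $\delta(G)\ge d+1$.

**Proof.** Let $p$ be generic.

(i) Let $q$ have the same edge lengths. Since $v_1,\dots,v_{d+1}$ is a clique, all their mutual distances agree under $p$ and $q$, so there is an isometry $\varphi$ of $\mathbb R^d$ with $q=\varphi\circ p$ on these vertices. Suppose $q=\varphi\circ p$ on $v_1,\dots,v_{j-1}$. Then $q(v_j)$ and $\varphi(p(v_j))$ have the same distances to the $\varphi$-images of $d+1$ affinely independent points. Two distinct points with this property would force all these $d+1$ points into the hyperplane of points equidistant from the two, which is impossible. So $q(v_j)=\varphi(p(v_j))$, and by induction $q=\varphi\circ p$.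

(ii) Suppose $x$ has degree at most $d$. Choose $d$ other vertices including all neighbors of $x$, and let $\Pi$ be the hyperplane spanned by their positions. As $n\ge d+2$, there is a further vertex $y\ne x$, and $p(x),p(y)\notin\Pi$. Replace $p(x)$ by its mirror image in $\Pi$. All edge lengths at $x$ are kept. The points equidistant from $p(x)$ and its mirror image are exactly those of $\Pi$, so the distance from $x$ to $y$ changes. Hence $G$ is not globally rigid. $\square$

**Lemma B.** Let $d\ge2$ and let $G$ have $n\ge d+1$ vertices. (i) If $G$ has a $d$-lateration order, it is rigid in $\mathbb R^d$. (ii) If $G$ has a vertex of degree at most $d-1$, it is not rigid in $\mathbb R^d$.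

**Proof.** Let $p$ be generic.

(i) Let $q_t$, $t\in[0,1]$, be a continuous motion with $q_0=p$ that preserves edge lengths. The points $q_t(v_1),\dots,q_t(v_d)$ stay congruent to the affinely independent points $p(v_1),\dots,p(v_d)$. So the $d-1$ difference vectors $q_t(v_i)-q_t(v_1)$ are linearly independent, with inner products that do not depend on $t$. Apply Gram–Schmidt to them and complete to a positively oriented orthonormal basis; the last vector is unique and everything is continuous in $t$. Let $\varphi_t$ be the isometry that takes $q_0(v_1)$ to $q_t(v_1)$ and the basis at time $0$ to the basis at time $t$. Then $\varphi_t$ is continuous in $t$, $\varphi_0=\mathrm{id}$, and $q_t=\varphi_t\circ p$ on $v_1,\dots,v_d$, because the difference vectors have constant coordinates in the moving basis.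

Suppose $\varphi_t^{-1}\circ q_t=p$ on $v_1,\dots,v_{j-1}$ for all $t$. Then $\varphi_t^{-1}(q_t(v_j))$ has constant distances to $d$ affinely independent fixed points. Subtracting the equations for these distances pairwise confines the point to a line orthogonal to the hyperplane spanned by the $d$ points, and a line meets a sphere in at most two points. So $\varphi_t^{-1}(q_t(v_j))$ moves continuously in a set of at most two points. It is constant, equal to its value $p(v_j)$ at $t=0$. By induction $q_t=\varphi_t\circ p$, and all distances are preserved.

(ii) Let $x$ have degree at most $d-1$. Take $d-1$ other vertices including all neighbors of $x$, and let $F$ be the affine span of their positions, of dimension $d-2$. Rotate $p(x)$ about $F$, in the plane orthogonal to $F$, with all other points fixed. Edge lengths are preserved. As $n\ge d+1$, there is a further vertex $y$, and $p(x),p(y)\notin F$. Write $x^\perp,y^\perp$ for the components of $p(x),p(y)$ orthogonal to $F$, measured from $F$, and $R_\theta$ for the rotation. The squared distance from the moving point to $p(y)$ is a constant minus $2\langle R_\theta x^\perp,y^\perp\rangle$. With $x^\perp\neq0$ this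 is constant in $\theta$ only if $y^\perp=0$, that is, $p(y)\in F$. So $G$ is not rigid. $\square$

With Lemma A we have, in the plane and for $n\ge4$,
$$\text{trilateration order}\ \Longrightarrow\ \text{globally rigid}\ \Longrightarrow\ \delta(G)\ge 3 .\tag{1}$$
Let us try the smallest cases. For $n=4$ all three properties say $G=K_4$. For $n=5$ the first arrow already fails to reverse. Let $W$ be the wheel with hub $h$ and rim $a,b,c,d$, a 4-cycle in this order. It is a geometric graph: put $a,b,c,d$ at the corners of a square of side $s$ and $h$ at the center, and join points at distance at most $r$, where $s<r<\sqrt2s$. Every triangle of $W$ consists of $h$ and two consecutive rim vertices, say $h,a,b$. The fourth vertex of a trilateration order would be joined to $h,a,b$, but $c$ is not joined to $a$ and $d$ is not joined to $b$. So $W$ has no trilateration order. Yet $W$ is globally rigid, by fact (i) of the next section. Indeed it is 3-connected, since deleting two rim vertices leaves everything joined to $h$, and deleting $h$ and a rim vertex leaves a path. And $W-e$ is rigid for each edge $e$, by Lemma B(i): up to symmetry $e=ab$, with the 2-lateration order $h,c,b,d,a$,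 or $e=hd$, with the 2-lateration order $h,a,b,c,d$. The second arrow does not reverse either: two far apart clusters of four points give two disjoint copies of $K_4$, with $\delta=3$ and no rigidity at all. So a converse to (1) must come from randomness and large $n$.

## Random geometric graphs and the term $9\log\log n$

All logarithms are natural. Let $S=[0,1]^2$, let $X_1,\dots,X_n$ be independent uniform points of $S$, and let $G_r$ be the graph joining all pairs at Euclidean distance at most $r$. The same points are used for all $r$, so $G_r\subseteq G_{r'}$ for $r\le r'$. For a fixed $r=r(n)$ this is the model $Geom(n,r)$. A property holds asymptotically almost surely (a.a.s.) if its probability tends to $1$. A graph is $k$-connected if it has at least $k+1$ vertices and stays connected after deleting any set of fewer than $k$ vertices. It is redundantly rigid if $G-e$ is rigid for every edge $e$. The following facts are given.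

(i) A graph on at least four vertices is globally rigid in $\mathbb R^2$ if and only if it is 3-connected and redundantly rigid.

(ii) Every 6-connected graph is globally rigid in $\mathbb R^2$.

(iii) (Li et al., 2003) Let $k\ge2$ be a fixed integer. If $n\pi r^2=\log n+(2k-3)\log\log n+w(n)$ with $w(n)\to\infty$, then $G\in Geom(n,r)$ is a.a.s. $k$-connected. If instead $n\pi r^2=\log n+(k-1)\log\log n+c$ for a constant $c$, then $G$ is not a.a.s. $k$-connected.

From (ii) and (iii) with $k=6$: if $n\pi r^2=\log n+9\log\log n+w(n)$ with $w(n)\to\infty$, then $G$ is a.a.s. globally rigid. From (i) and (iii) with $k=3$: at $\log n+2\log\log n+c$ it is not. The question, whose source is "Localization Algorithms and Strategies for Wireless Sensor Networks" (https://robotics.eecs.berkeley.edu/~pister/290Q/Papers/Location/Mao33431.pdf), is whether the first of these results is best possible, in the sense that replacing $w(n)$ by a constant destroys the conclusion. In other words: at $n\pi r^2=\log n+9\log\log n+c$, does $G$ fail to be a.a.s. globally rigid?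

The answer is no, and much more is true.

**Theorem 1.** For each fixed $k\ge2$, a.a.s. the following holds simultaneously for all $r\ge0$: if $\delta(G_r)\ge k$, then $G_r$ has a $k$-lateration order. Consequently ($k=3$), a.a.s. for all $r$ simultaneously: $G_r$ is globally rigid in $\mathbb R^2$ $\iff$ $\delta(G_r)\ge3$ $\iff$ $G_r$ has a trilateration order.

**Theorem 2.** Let $n\pi r^2=\log n+(2k-3)\log\log n+c_n$ with $k\ge 2$ fixed and $c_n\to c\in[-\infty,\infty]$. Then $\Pr(\delta(G_r)\ge k)\to e^{-\lambda_k(c)}$, where
$$\lambda_k(c)=\frac{\sqrt\pi\,e^{-c/2}}{2^{k-2}(k-1)!}\ (k\ge3),\qquad \lambda_2(c)=e^{-c}+\sqrt\pi\,e^{-c/2}.$$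
Hence, if $n\pi r^2=\log n+3\log\log n+c_n$ with $c_n\to c$, then $\Pr(G_r\text{ globally rigid})\to\exp\left(-\tfrac{\sqrt\pi}4e^{-c/2}\right)$.

**Corollary 3.** (a) For every $d\ge1$: a.a.s. for all $r$, $G_r$ is globally rigid in $\mathbb R^d$ iff $\delta(G_r)\ge d+1$. (b) For every $d\ge2$: a.a.s. for all $r$, $G_r$ is rigid in $\mathbb R^d$ iff $\delta(G_r)\ge d$. (The points still lie in the unit square; $\mathbb R^d$ refers only to the rigidity notion.) With Theorem 2 this gives limit laws, for $k=d+1$ and $k=d$ respectively.

Theorem 2 settles the question. At $\log n+9\log\log n+c$ we have $c_n=6\log\log n+c\to\infty$ in the last statement, so $\Pr(G\text{ globally rigid})\to1$ for every constant $c$, and the first result is not best possible. The sharp statement has a $3$ in place of the $9$: $\log n+3\log\log n+w(n)$ with $w\to\infty$ suffices, while at $\log n+3\log\log n+c$ the probability tends to $\exp(-\frac{\sqrt\pi}4e^{-c/2})<1$.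

Throughout, $L=\log n$, $B(x,\rho)$ is the closed disc, $|\cdot|$ is area (or Euclidean length of a vector), $d(x,\cdot)$ is distance, and $C$ (or $C_m$, if it also depends on $m$) denotes constants that do not depend on $n$ and may change from line to line. They may depend on $k$. All statements are for $n$ large. Almost surely the points are distinct.

## Counting points of low degree: interior, sides, corners

We first compute by hand the expected number of points of degree $k-1$. This shows where the numbers $2k-3$ and $\lambda_k(c)$ come from. Put $a(x)=|B(x,r)\cap S|$ and
$$h(x)=e^{-na(x)}\frac{(na(x))^{k-1}}{(k-1)!}.$$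
A point at $x$ has degree $k-1$ with probability $\binom{n-1}{k-1}a^{k-1}(1-a)^{n-k}$, which is about $h(x)$. Split $S$ into three zones.

- Interior: $d(x,\partial S)\ge r$. Here $a(x)=\pi r^2$.
- Sides: $x$ is at distance $t<r$ from one side and at distance at least $r$ from the others. Cutting the disc at the height of $x$ gives $a(x)=\frac{\pi r^2}2+g(t)$ with $g(t)=\int_0^t2\sqrt{r^2-h^2}\,dh$. The integrand decreases in $h$, so its average over $[0,t]$ is at least its average over $[0,r]$, which is $\frac1r\cdot\frac{\pi r^2}2$. So $g(t)\ge\frac\pi2rt$.
- Corners: $x$ is within $r$ of two sides. This zone has total area at most $4r^2$, and $a(x)\ge\frac{\pi r^2}4$, since $S$ contains a quarter disc around $x$.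

In all zones $\frac{\pi r^2}4\le a(x)\le\pi r^2$ (for $r<\frac14$). We will often need the integral of $e^{-na(x)}$ itself.

**Lemma C.** Let $I(r)=n\int_Se^{-na(x)}dx$ and suppose $L\le n\pi r^2\le2L$. Then
$$I(r)\le ne^{-n\pi r^2}+\frac8{\pi r}e^{-n\pi r^2/2}+4nr^2e^{-n\pi r^2/4}.\tag{2}$$
In particular $I(r)=O(1)$.

**Proof.** The interior gives the first term and the corners give the third. The four sides give at most
$$4n e^{-n\pi r^2/2}\int_0^\infty e^{-\pi nrt/2}\,dt=4ne^{-n\pi r^2/2}\cdot\frac2{\pi nr}=\frac8{\pi r}e^{-n\pi r^2/2}.$$
Since $n\pi r^2\ge L$ we have $ne^{-n\pi r^2}\le1$; since $\frac1r\le C(n/L)^{1/2}$, the second term is at most $C(n/L)^{1/2}n^{-1/2}\le C$; and the third is at most $CLn^{-1/4}$. $\square$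

**Claim 1.** If $n\pi r^2=L+(2k-3)\log L+c_n$ with $c_n\to c\in\mathbb R$, then $n\int_Sh\to\lambda_k(c)$.

**Proof.** Note $L\le n\pi r^2\le2L$ for large $n$: for $k\ge2$ we have $2k-3>0$. The interior has area $1-O(r)$ and contributes
$$(1+o(1))\,ne^{-n\pi r^2}\frac{L^{k-1}}{(k-1)!}=(1+o(1))\frac{L^{-(2k-3)}e^{-c}L^{k-1}}{(k-1)!}=(1+o(1))\frac{e^{-c}L^{2-k}}{(k-1)!}.$$
This tends to $0$ for $k\ge3$ and to $e^{-c}$ for $k=2$. The corners contribute $O(nr^2L^{k-1}n^{-1/4})\to0$. The sides contribute
$$4(1-2r)\,n\int_0^re^{-n\pi r^2/2-ng(t)}\frac{(na(t))^{k-1}}{(k-1)!}\,dt,\qquad a(t)=\frac{\pi r^2}2+g(t).$$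
Put $t=\tau/(nr)$, so that $n\,dt=d\tau/r$. For fixed $\tau$, $t/r=\tau/(nr^2)\to0$. Since $2t\sqrt{r^2-t^2}\le g(t)\le2rt$, we get $ng(t)\to2\tau$, hence $na(t)\sim L/2$. For domination, $ng(t)\ge\frac\pi2\tau$ and $na(t)\le2L$, so after division by $(L/2)^{k-1}$ the integrand is at most a constant times $e^{-\pi\tau/2}$, apart from the common factor $e^{-n\pi r^2/2}$. By dominated convergence the contribution is asymptotic to
$$\frac4re^{-n\pi r^2/2}\frac{(L/2)^{k-1}}{(k-1)!}\int_0^\infty e^{-2\tau}\,d\tau=\frac2re^{-n\pi r^2/2}\frac{(L/2)^{k-1}}{(k-1)!}.$$
Now $\frac1r\sim\sqrt{\pi n/L}$ and $e^{-n\pi r^2/2}=n^{-1/2}L^{-(2k-3)/2}e^{-c_n/2}$. The powers of $n$ cancel, and the power of $L$ is $-\frac12-(k-\frac32)+(k-1)=0$. The limit is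
$$\frac{2\sqrt\pi\,e^{-c/2}}{2^{k-1}(k-1)!}=\frac{\sqrt\pi\,e^{-c/2}}{2^{k-2}(k-1)!}.\qquad\square$$

So the coefficient $2k-3$ comes from the sides: a point near a side has half the area to fill. For $k=2$ the interior contributes at the same scale.

This also shows exactly where the route through fact (ii) stops. One would like to improve the 9 by sharpening the statement about 6-connectivity. But 6-connected graphs have $\delta\ge6$, and by the first statement of Theorem 2 with $k=6$ (where $2k-3=9$), at $\log n+9\log\log n+c$ we have
$$\Pr(G\text{ is 6-connected})\le\Pr(\delta(G)\ge6)\to\exp\left(-\frac{\sqrt\pi\,e^{-c/2}}{1920}\right)<1 .$$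
So 6-connectivity really does fail there with positive limiting probability, because of points of degree at most 5 near the sides. Connectivity cannot decide the question, since a point of degree 3, 4 or 5 does no visible harm to global rigidity. We must work with lateration instead, where a degree of 3 is enough.

## Two overlapping discs and a Minkowski sum

Two facts from plane geometry carry the probabilistic estimates. The first says that a second disc adds an area linear in the distance of the centers, even inside $S$, provided the second center is not the one closer to the side.

**Lemma D.** Let $u,v\in S$, $\Delta=|u-v|>0$, $r<\frac14$. Suppose either ($\alpha_1$) $u,v$ are at distance $\ge r$ from $\partial S$; or ($\alpha_2$) for some side $\sigma$, $d(u,\sigma)\le d(v,\sigma)$, and $u,v$ are at distance $\ge r$ from the other three sides. Then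
$$|(B(v,r)\setminus B(u,r))\cap S|\ge\tfrac{\sqrt3}2\,r\min(\Delta,r).$$
Moreover, for all distinct $u,v\in\mathbb R^2$ and $\rho>0$, with $\Delta=|u-v|$,
$$|B(u,\rho)\setminus B(v,\rho)|\le2\rho\Delta,\qquad|B(u,\rho)\cup B(v,\rho)|\ge\pi\rho^2+\sqrt3\,\rho\min(\Delta,\rho).$$

**Proof.** Put $u$ at the origin, $e=(v-u)/\Delta$, let $e^\perp$ be a unit vector orthogonal to $e$, and write points as $he^\perp+\tau e$. For $|h|\le\rho$ let $\ell=\sqrt{\rho^2-h^2}$. On the line at offset $h$, the disc $B(u,\rho)$ is $\tau\in[-\ell,\ell]$ and $B(v,\rho)$ is $\tau\in[\Delta-\ell,\Delta+\ell]$. So, up to an endpoint, $B(v,\rho)\setminus B(u,\rho)$ is the segment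
$$\max(\ell,\Delta-\ell)<\tau\le\Delta+\ell,$$
of length $\min(\Delta,2\ell)$, and $\tau>0$ on it. Integrating the bound $\min(\Delta,2\ell)\le\Delta$ over $|h|\le\rho$ gives $|B(v,\rho)\setminus B(u,\rho)|\le2\rho\Delta$; exchange $u$ and $v$ for the upper bound as stated. For $|h|\le\frac{\sqrt3}2\rho$ we have $2\ell\ge\rho$, so the length is at least $\min(\Delta,\rho)$. Integrating over these $h$ gives $|B(v,\rho)\setminus B(u,\rho)|\ge\sqrt3\rho\min(\Delta,\rho)$. Adding $|B(u,\rho)|=\pi\rho^2$ gives the last bound. It also settles ($\alpha_1$), where $B(v,r)\subseteq S$ and $\rho=r$.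

In case ($\alpha_2$), let $\sigma$ be horizontal and below $u$, and $e=(\cos\theta,\sin\theta)$. As $v$ is at least as far from $\sigma$ as $u$, we may take $\theta\in[0,\pi/2]$ after a reflection in a vertical line. Let $e^\perp=(-\sin\theta,\cos\theta)$ and use only the offsets $h\in[0,\frac{\sqrt3}2r]$, with $\rho=r$. The points found there have height $h\cos\theta+\tau\sin\theta\ge0$ relative to $u$, so they are at least as far above the line of $\sigma$ as $u$ is. They lie in $B(v,r)$, and $v$ is at distance at least $r$ from the other three sides, so they do not cross those. Hence they lie in $S$, and their area is at least $\frac{\sqrt3}2r\min(\Delta,r)$. $\square$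

For a set $A$ write $B_\rho=B(0,\rho)$ and $A\oplus B_\rho=\{x+y:x\in A,\,y\in B_\rho\}$, the set of points within $\rho$ of $A$ when $A$ is compact. If $A$ is a segment of length $D$, this is a stadium of area $\pi\rho^2+2\rho D$: more than a disc, by an amount linear in $D$. The next lemma says that this happens for every compact set of some diameter, even after subtracting $|A|$. It uses the Brunn–Minkowski inequality in the plane: $\sqrt{|A\oplus B|}\ge\sqrt{|A|}+\sqrt{|B|}$ for compact nonempty $A,B$.

**Lemma E.** Let $0<\delta\le1$, $\frac34r\le\rho\le r$, and let $A\subset\mathbb R^2$ be compact and nonempty. Then $|A\oplus B_\rho|-|A|\ge\pi\rho^2$. If $\operatorname{diam}A\ge\delta r$, then $|A\oplus B_\rho|-|A|\ge\pi\rho^2+\frac\delta4r^2$.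

**Proof.** Brunn–Minkowski gives
$$|A\oplus B_\rho|\ge(\sqrt{|A|}+\sqrt\pi\rho)^2=|A|+\pi\rho^2+2\rho\sqrt{\pi|A|},$$
hence the first claim. For the second, if $|A|\ge\frac\delta4r^2$, the last term is at least $2\cdot\frac34r\cdot\frac12\sqrt{\pi\delta}\,r=\frac34\sqrt{\pi\delta}\,r^2\ge\frac\delta4r^2$, as $\sqrt\delta\ge\delta$. If $|A|<\frac\delta4r^2$, take $x,y\in A$ with $|x-y|\ge\delta r$. Then $\min(|x-y|,\rho)\ge\frac34\delta r$, and Lemma D gives
$$|A\oplus B_\rho|\ge|B(x,\rho)\cup B(y,\rho)|\ge\pi\rho^2+\sqrt3\cdot\tfrac34r\cdot\tfrac34\delta r\ge\pi\rho^2+\tfrac\delta2r^2 .$$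
Subtracting $|A|<\frac\delta4r^2$ gives the claim. $\square$

## Poisson limit for the points of low degree

We prove the first statement of Theorem 2. The tool is the method of moments: write $(Y)_m=Y(Y-1)\cdots(Y-m+1)$; if $Y=Y(n)$ are nonnegative integer random variables with $\mathbb E(Y)_m\to\lambda^m$ for every $m\ge1$, where $0<\lambda<\infty$, then $Y$ converges in distribution to Poisson$(\lambda)$. When $Y$ counts points with some property, $(Y)_m$ counts ordered $m$-tuples of distinct such points.

**Step 1 (reduction to finite $c$).** This step removes the cases $c=\pm\infty$. The event $\{\delta(G_r)\ge k\}$ is monotone in $r$. If $c_n\to\infty$, then for each fixed real $c'$ eventually $c_n\ge c'$, so the liminf of the probabilities is at least $e^{-\lambda_k(c')}$, and this tends to $1$ as $c'\to\infty$, since $\lambda_k(c')\to0$. Similarly, if $c_n\to-\infty$ the limsup is at most $e^{-\lambda_k(c')}$ for every $c'$, which tends to $0$ as $c'\to-\infty$, since $\lambda_k(c')\to\infty$. From now on in this section $c\in\mathbb R$; then $L\le n\pi r^2\le2L$ and $I(r)=O(1)$ by Lemma C.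

**Step 2 (removing points with a very close neighbor).** This step prepares the moment estimates, which lose powers of $L$ whenever the points of a tuple cluster. A minimal separation will give back a factor $e^{-c'\sqrt L}$. Let $Y$ be the number of points of degree at most $k-1$, let $\eta=L^{-1/2}$, and let $Y'$ be the number of points of degree at most $k-1$ with no other point within distance $\eta r$. Given $X_1=x$ and its degree, its neighbors are independent and uniform in $B(x,r)\cap S$, which has area at least $\pi r^2/4$. So each is within $\eta r$ of $x$ with probability at most $\pi\eta^2r^2/(\pi r^2/4)=4\eta^2$, and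
$$\mathbb E(Y-Y')\le4(k-1)\eta^2\,\mathbb EY.$$
It suffices to show $\mathbb E(Y')_m\to\lambda_k(c)^m$ for each $m\ge1$. Then $Y'$ converges to Poisson$(\lambda_k)$. Also $\mathbb EY\le(1+o(1))\mathbb EY'=O(1)$, so $\Pr(Y\ne Y')\le\mathbb E(Y-Y')\to0$, and $\Pr(\delta(G_r)\ge k)=\Pr(Y=0)\to e^{-\lambda_k}$.

**Step 3 (no local concentration of $h$).** This step shows that neglecting close pairs does not change the product integral $(n\int h)^m$.

**Claim 2.** $\sup_{x\in S}n\int_{B(x,2r)\cap S}h\to0$.

The interior part of $B(x,2r)$ gives $O(nr^2L^{k-1}e^{-n\pi r^2})$. A side zone meets $B(x,2r)$ in a strip of length at most $4r$ and gives $O\left(nrL^{k-1}e^{-n\pi r^2/2}\int_0^\infty e^{-\pi nrt/2}dt\right)=O(L^{k-1}e^{-n\pi r^2/2})$. The corner parts give $O(nr^2L^{k-1}e^{-n\pi r^2/4})$. Since $n\pi r^2\ge L$, all tend to $0$.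

Now
$$\mathbb E(Y')_m=(n)_m\int_{S^m}P(x_1,\dots,x_m)\,dx,\qquad(n)_m=n(n-1)\cdots(n-m+1),$$
where $P$ is the conditional probability, given $X_i=x_i$ for $i\le m$, that $X_1,\dots,X_m$ are all counted in $Y'$.

**Step 4 (separated tuples give the main term).** Suppose all $|x_i-x_j|>2r$. The discs $B(x_i,r)$ are disjoint and no $x_j$ is in another disc. Put $a_i=a(x_i)$ and $b_i=|B(x_i,\eta r)\cap S|\le\pi\eta^2r^2\le4\eta^2a_i$. The $m$ points are counted exactly when the $i$-th disc contains some number $j_i\le k-1$ of the other $n-m$ points, none of them within $\eta r$ of $x_i$. With $J=\sum j_i$,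
$$P=\sum_{j\in\{0,\dots,k-1\}^m}\frac{(n-m)!}{\prod j_i!\,(n-m-J)!}\prod_i(a_i-b_i)^{j_i}\Big(1-\sum_ia_i\Big)^{n-m-J}.$$
Since $J\le m(k-1)$, the following hold uniformly in the tuple and in $j$: $(n-m)!/(n-m-J)!=(1+O(1/n))n^J$; $(a_i-b_i)^{j_i}=(1+O(\eta^2))a_i^{j_i}$; and, from $\log(1-y)=-y+O(y^2)$ with $y=\sum a_i=O(r^2)$,
$$\Big(1-\sum_ia_i\Big)^{n-m-J}=(1+O(nr^4+r^2))\,e^{-n\sum a_i}.$$
As $nr^4=O(L^2/n)\to0$ and $\eta\to0$,
$$P=(1+o(1))\prod_i\Big(e^{-na_i}\sum_{j\le k-1}\frac{(na_i)^j}{j!}\Big).$$
Since $na_i\ge n\pi r^2/4\ge L/4\to\infty$, each inner sum is $(1+O(1/L))$ times its last term. So $P=(1+o(1))\prod_ih(x_i)$ uniformly. The integral of $n^m\prod h(x_i)$ over all of $S^m$ is $(n\int h)^m$. The tuples with $|x_i-x_j|\le2r$ for some given pair contribute at most $(n\int h)^{m-1}\sup_xn\int_{B(x,2r)\cap S}h$ to it. With $(n)_m\sim n^m$ and Claims 1 and 2, the separated part of $\mathbb E(Y')_m$ tends to $\lambda_k(c)^m$.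

**Step 5 (clustered tuples are negligible).** Let $m\ge2$ and consider tuples with some $|x_i-x_j|\le2r$. We show that they contribute $o(1)$. Here $P=0$ unless all $|x_i-x_j|>\eta r$. Let $V=\bigcup_iB(x_i,r)\cap S$. If all $X_i$ are counted, $V$ contains at most $(k-1)m$ of the other $n-m$ points. As $n|V|\le2mL$,
$$P\le\sum_{i\le(k-1)m}(n|V|)^i(1-|V|)^{n-m-i}\le C_mL^{(k-1)m}e^{-n|V|}.$$
Split the tuple into the components $\tau$ of the graph joining $i,j$ when $|x_i-x_j|\le2r$. Points in different components are more than $2r$ apart, so the corresponding parts $V_\tau$ of $V$ are disjoint and $|V|=\sum_\tau|V_\tau|$. Hence this part of $\mathbb E(Y')_m$ is at most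
$$C_mL^{(k-1)m}\sum\prod_\tau J_{|\tau|},\qquad J_b=n^b\int e^{-n|V_\tau|},$$
where the sum is over partitions of $\{1,\dots,m\}$ with at least one block of size at least $2$, and the integral in $J_b$ is over connected $b$-tuples with pairwise distances greater than $\eta r$. Here $J_1=I(r)=O(1)$.

Let $2\le b\le m$ and let $u$ be the point of the tuple nearest to $\partial S$; there are at most $b$ choices for its index. The other points lie within $2mr$ of $u$, so integrating over their positions, with the factor $n^{b-1}$, costs $O((nr^2)^{b-1})=O(L^{b-1})$.

First take the tuples with some point within $10mr$ of a corner. Then $|V_\tau|\ge\pi r^2/4$, and $u$ ranges over an area $O(r^2)$. The contribution to $J_b$ is $O(nr^2L^{b-1}n^{-1/4})=O(L^bn^{-1/4})$.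

For the other tuples, let $v$ be another point of the tuple. We check that $(u,v)$ satisfies ($\alpha_1$) or ($\alpha_2$) of Lemma D. If $d(u,\partial S)\ge r$, then also $d(v,\partial S)\ge r$, which is ($\alpha_1$). Otherwise $d(u,\sigma)=d(u,\partial S)<r$ for a side $\sigma$, and $d(v,\sigma)\ge d(v,\partial S)\ge d(u,\partial S)=d(u,\sigma)$. All points of the tuple are within $(2m+1)r$ of $\sigma$, hence far from the opposite side. If one were within $r$ of an adjacent side, $u$ would be within $(2m+1)r$ of that side and within $r$ of $\sigma$, hence within $(2m+2)r<10mr$ of a corner, which is excluded. So ($\alpha_2$) holds. By Lemma D, as $|u-v|>\eta r$ and $\eta\le1$,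
$$|V_\tau|\ge|B(u,r)\cap S|+\tfrac{\sqrt3}2\eta r^2 .$$
Since $nr^2\ge L/\pi$, we have $\frac{\sqrt3}2\eta nr^2\ge c'\sqrt L$ with $c'=\frac{\sqrt3}{2\pi}$, and the contribution to $J_b$ is $O(L^{b-1}I(r)e^{-c'\sqrt L})=O(L^{b-1}e^{-c'\sqrt L})$.

So $J_b\to0$ for $b\ge2$, each product is bounded by a constant times one such $J_b$, and the clustered part is
$$O\left(L^{(k-1)m+m}e^{-c'\sqrt L}\right)+O\left(L^{(k-1)m+m}n^{-1/4}\right)\to0.$$
With Step 4 this gives $\mathbb E(Y')_m\to\lambda_k(c)^m$, and by Step 2 the first statement of Theorem 2 is proved. $\square$

## Splitting the points at one radius below the threshold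

How should one prove Theorem 1? The direct approach is to take $r$ with $\delta(G_r)\ge k$, grow a lateration order from some large piece as far as possible, and look at what is left, the set $U$. Every $u\in U$ has at most $k-1$ neighbors in the grown part and at least $k$ neighbors in all, so it has a neighbor in $U$. Leftover points thus come in pairs at distance at most $r$, and one has to exclude such pairs. But one has to do so for all $r$ at once, and under the condition $\delta(G_r)\ge k$, where the points are no longer independent.

The way around this is to do the growing at a single fixed radius $r_0$, slightly below the threshold for $\delta\ge k$. At $r_0$ there will be leftover points, and this does not matter as long as they are far apart. Define $r_0$ by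
$$n\pi r_0^2=L+\left(2k-\tfrac72\right)\log L .\tag{3}$$
Since $2k-\frac72>0$, we have $L\le n\pi r_0^2\le2L$ for large $n$.

**Proposition 4.** A.a.s. the vertex set splits as $\mathcal C\sqcup U$, where $G_{r_0}[\mathcal C]$ has a $k$-lateration order and any two distinct points of $U$ are at distance $>1.1\,r_0$.

**Proof of Theorem 1 from Proposition 4.** The following three things hold a.a.s.

1. $\delta(G_{r_0})\le k-1$. At $r_0$ we have $c_n=-\frac12\log L\to-\infty$ in Theorem 2, whose first statement is proved. Hence $\delta(G_r)<k$ for all $r\le r_0$.
2. The conclusion of Proposition 4.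
3. $\delta(G_{1.1r_0})\ge k$, since $n\pi(1.1r_0)^2\ge1.21L$ corresponds to $c_n\to\infty$ in Theorem 2.

Assume all three, and let $\delta(G_r)\ge k$. By item 1, $r>r_0$. Suppose first $r\le1.1r_0$. Then $G_r[\mathcal C]\supseteq G_{r_0}[\mathcal C]$ has a $k$-lateration order. No two points of $U$ are adjacent in $G_r$, so each $u\in U$ has all its neighbors, at least $k$ of them, in $\mathcal C$. Appending the points of $U$ in any order gives a $k$-lateration order of $G_r$. If $r>1.1r_0$, then item 3 and the case just treated give an order of $G_{1.1r_0}\subseteq G_r$, which is one of $G_r$. This argument covers all $r$ on the same event, so the first statement is proved.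

For $k=3$, the implications (1), valid for all graphs with $n\ge4$, together with the first statement close the circle: trilateration order $\Rightarrow$ globally rigid $\Rightarrow\delta\ge3\Rightarrow$ trilateration order. $\square$

**Proof of the last statement of Theorem 2.** By Theorem 1, $|\Pr(G_r\text{ globally rigid})-\Pr(\delta(G_r)\ge3)|\to0$. Apply the first statement with $k=3$, where $\lambda_3(c)=\frac{\sqrt\pi}4e^{-c/2}$. $\square$

So everything rests on Proposition 4. Note that $U$ is a.a.s. nonempty: by observation 2 of the first section the points of $\mathcal C$ have degree at least $k$, and by item 1 some point of $G_{r_0}$ does not.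

## Cells, windows and the giant

From here to the end of the proof of Proposition 4 we write $r=r_0$. Fix
$$\delta=\tfrac1{10},\quad\gamma=\tfrac1{500},\quad\varepsilon=\tfrac1{4000},\quad K=\lceil16\pi/\varepsilon^2\rceil+1,\quad\rho=(1-4\varepsilon)r\ge\tfrac34r .$$
(The number $\delta$ should not be confused with the minimum degree $\delta(G)$.) We have $\rho^2\ge(1-8\varepsilon)r^2$ and $\pi(\gamma+8\varepsilon)=0.004\pi<0.025=\frac\delta4$, hence
$$\pi\rho^2+\tfrac\delta4r^2>(1+\gamma)\pi r^2 .\tag{4}$$
Divide $S$ into $N\times N$ closed square cells of side $s=1/N$, where $N=\lceil1/(\varepsilon r)\rceil$, so that $\varepsilon r/2\le s\le\varepsilon r$. Almost surely no point lies on a cell boundary. A cell is good if it contains at least $k$ of the points, otherwise bad. A window is a $K\times K$ block of cells. Two cells are adjacent if they share a side, and $*$-adjacent if they share a side or a corner. For instance, two cells that meet only in a corner form a $*$-connected set that is not connected under adjacency.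

**Step 1 (bad area in windows).** This step bounds how much of a window can be nearly empty. It is a plain union bound: an area of $(1+\gamma)\pi r^2$ with few points has probability about $n^{-1-\gamma}$.

**Lemma F.** A.a.s.: (a) every window has bad cells of total area $\le(1+\gamma)\pi r^2$; (b) every window containing a point of $S$ within $r$ of $\partial S$ has bad area $\le\frac12(1+\gamma)\pi r^2$; (c) every window containing a point of $S$ within $4Kr$ of a corner of $S$ has bad area $\le\gamma\pi r^2$.

**Proof.** If $j\le K^2$ given cells are all bad, their union, of area $js^2$, contains at most $(k-1)j$ points. Since $njs^2\le CL$ and $e^{ijs^2}\le C$ for $i\le(k-1)K^2$, this has probability at most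
$$\sum_{i\le(k-1)j}\binom ni(js^2)^i(1-js^2)^{n-i}\le\sum_{i\le(k-1)j}(njs^2)^ie^{-(n-i)js^2}\le CL^Ce^{-njs^2}.$$
A window has at most $2^{K^2}$ sets of cells. The numbers of windows in (a), (b), (c) are at most $N^2\le Cn$, $CN\le C\sqrt n$ and $C$: a window is given by its lower left cell, and in (b) and (c) this cell is within $Cr\le Cs$ of $\partial S$ or of a corner. If the bound fails in a window, its set of bad cells has area $js^2$ exceeding the bound. Since $n\pi r^2\ge L$, the failure probabilities are at most
$$CL^Cn\cdot n^{-(1+\gamma)},\qquad CL^Cn^{1/2}n^{-(1+\gamma)/2},\qquad CL^Cn^{-\gamma},$$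
which tend to $0$. $\square$

From now on assume (a), (b), (c).

**Step 2 (the giant).** This step finds one connected family of good cells that passes through every window. By (a), a window has at most $(1+\gamma)\pi r^2/s^2\le8\pi/\varepsilon^2=:j_0$ bad cells, and $K>2j_0$. So every window $Q$ has a fully good row and a fully good column. Let cross$(Q)$ be the union of all fully good rows and columns of $Q$. It is connected under adjacency, since every row of $Q$ meets every column. Let $Q'$ be $Q$ shifted by one column. At most $2j_0<K$ of their $K$ common rows contain a bad cell of $Q\cup Q'$, so some row of $Q\cup Q'$ is fully good. It contains a row of cross$(Q)$ and a row of cross$(Q')$, which overlap, so cross$(Q)\,\cup$ cross$(Q')$ is connected. The same holds for shifts by one row. Any two windows are linked by such shifts. Hence one connected component $\mathcal G$ of the good cells under adjacency contains all crosses. Call the cells not in $\mathcal G$ non-giant.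

**Step 3 (non-giant pieces are small).** We show that every $*$-connected set of non-giant cells lies in a window. If its bounding box has width and height at most $K$ cells this is clear, as $N\ge K$. Otherwise build the set cell by cell, keeping it $*$-connected. Each dimension of the bounding box grows by at most $1$ per step. Stop when the larger dimension is first equal to $K$. The current set lies in a window $Q$. Its projections to rows and columns are intervals, because it is $*$-connected, so it meets every column of $Q$ or every row of $Q$. But $Q$ has a column and a row entirely in $\mathcal G$: a contradiction.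

**Step 4 (the core).** Here we grow the order. Points in the same cell or in adjacent cells are at distance at most $\sqrt5s\le r$, hence adjacent in $G_r$. Order the cells of $\mathcal G$ so that each one after the first is adjacent to an earlier one, and list the points cell by cell. The first $k$ points lie in one cell and form a clique. Every later point is adjacent to the at least $k$ points of an earlier adjacent cell, or, if it is in the first cell, to at least $k$ earlier points of that cell. So this is a $k$-lateration order of the points in $\mathcal G$. Now append, repeatedly, any point with at least $k$ neighbors in the current set. Let $\mathcal C$ be the final set and $U$ its complement. Then $G_r[\mathcal C]$ has a $k$-lateration order, and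
$$\text{each }u\in U\text{ has at most }k-1\text{ neighbors in }\mathcal C.\tag{5}$$
It remains to show that a.a.s. the points of $U$ are pairwise more than $1.1r$ apart.

## Leftover points and the bad area around them

**Step 5 (each leftover point sits in a non-giant piece).** This step ties each point of $U$ to a single $*$-component of non-giant cells. For $u\in U$ let $\mathcal D(u)$ be the set of cells contained in $B(u,r)$.

The cells of $\mathcal D(u)$ are non-giant. Indeed a cell of $\mathcal G$ contains at least $k$ points, all in $\mathcal C$. If it were in $\mathcal D(u)$, it would not contain $u\notin\mathcal C$, and its points would be at least $k$ neighbors of $u$ in $\mathcal C$, against (5).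

The set $\mathcal D(u)$ contains the cell of $u$, as $\sqrt2s\le r$, and it is connected under adjacency. To see the latter, take a cell of $\mathcal D(u)$ in a column other than that of $u$, say to the right. Its maximal horizontal distance from $u$ is its right edge minus the abscissa of $u$, which is at least $s$. Moving the cell one column to the left either decreases this quantity by $s$ or, if the new column is that of $u$, gives a maximal horizontal distance of at most $s$. So it does not increase. The same holds in the other directions and for rows. The maximal distance from $u$ to a cell is an increasing function of the maximal horizontal and vertical distances. So from any cell of $\mathcal D(u)$ one can move to the cell of $u$ through adjacent cells of $\mathcal D(u)$.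

Finally, if $u,u'\in U$ and $|u-u'|\le1.1r$, then a cell containing their midpoint lies in $\mathcal D(u)\cap\mathcal D(u')$, because $0.55r+\sqrt2s\le r$.

Let $Z$ range over the $*$-components of the non-giant cells, and let $W_Z$ be the set of points of $U$ lying in cells of $Z$. Every $u\in U$ lies in some $W_Z$. We have shown
$$u\in W_Z\Rightarrow\mathcal D(u)\subseteq Z;\qquad u\in W_Z,\ u'\in U,\ |u-u'|\le1.1r\ \Rightarrow\ u'\in W_Z .\tag{6}$$
So two points of $U$ within $1.1r$ of each other lie in a common $W_Z$, and to prove Proposition 4 it suffices to show that a.a.s. $|W_Z|\le1$ for all $Z$.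

**Step 6 (leftover points force bad area).** This step is the deterministic heart of the argument. Fix $Z$ with $W=W_Z\ne\emptyset$ and, by Step 3, a window $Q\supseteq Z$. Then $\operatorname{diam}W\le\sqrt2Ks\le Kr$. Let $A$ be the union of the cells containing points of $W$, and $D$ the union of all cells in $\bigcup_{w\in W}\mathcal D(w)$; so $A\subseteq D$. A cell of $D$ that is not in $A$ lies in $Z$ by (6) and contains no point of $W$, hence no point of $U$. All its points are in $\mathcal C$, and they are neighbors of some $w\in W$. By (5) there are at most $k-1$ of them: the cell is bad. Next, let $x\in(A\oplus B_\rho)\cap S$. Then for some $w\in W$ every point of a cell containing $x$ is within $\rho+2\sqrt2s\le(1-4\varepsilon+2\sqrt2\varepsilon)r\le r$ of $w$, so $x\in D$. Hence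
$$\text{bad area in }Q\ \ge\ |D|-|A|\ \ge\ |(A\oplus B_\rho)\cap S|-|A| .\tag{7}$$

**Step 7 (no leftover points near corners).** This step removes the corners by unfolding. Suppose some $w\in W$ is within $4Kr$ of a corner. Place the corner at the origin with $S$ in the quadrant $\Gamma=[0,\infty)^2$. Since $\operatorname{diam}W\le Kr$ and $r\to0$, we have $(A\oplus B_\rho)\cap S=(A\oplus B_\rho)\cap\Gamma$. Let $A^*$ be the union of the four images of $A$ under the reflections in the axes and their products. The folding map $(x,y)\mapsto(|x|,|y|)$ is 1-Lipschitz, fixes $\Gamma$ pointwise and maps $A^*$ to $A$. So a point of $\Gamma$ within $\rho$ of $A^*$ is within $\rho$ of $A$, and $(A^*\oplus B_\rho)\cap\Gamma=(A\oplus B_\rho)\cap\Gamma$. By symmetry and the first claim of Lemma E, the right side of (7) equals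
$$\tfrac14\left(|A^*\oplus B_\rho|-|A^*|\right)\ge\tfrac14\pi\rho^2\ge\tfrac9{64}\pi r^2>\gamma\pi r^2,$$
which contradicts (c), as $w\in Q$. So all points of $U$ are at distance greater than $4Kr$ from the corners.

**Step 8 (position relative to the sides).** This step sorts $W$ into two situations in which Lemma D applies. Let $u\in W$ minimize the distance to $\partial S$. Either

(I) $d(u,\partial S)\ge r$, and then all points of $W$ are at distance $\ge r$ from $\partial S$; or

(II) $d(u,\sigma)=d(u,\partial S)<r$ for a side $\sigma$.

In case (II) every $w\in W$ is at distance greater than $2r$ from the three other sides. For the opposite side this is clear, as $\operatorname{diam}W\le Kr\to0$. If $w$ were within $2r$ of an adjacent side, $u$ would be within $(K+2)r$ of that side and within $r$ of $\sigma$, hence within $r+(K+2)r<4Kr$ of a corner, against Step 7. Also in case (II), $d(w,\sigma)\ge d(w,\partial S)\ge d(u,\partial S)=d(u,\sigma)$ for all $w\in W$.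

**Step 9 (leftover sets of diameter at least $\delta r$).** We show that $\operatorname{diam}W\ge\delta r$ is impossible under (a), (b), (c). All of $A\oplus B_\rho$ is within $\rho+\sqrt2s<r$ of $W$, and $\operatorname{diam}A\ge\delta r$. In case (I), $A\oplus B_\rho\subset S$, and by (7), Lemma E and (4) the bad area in $Q$ is at least $\pi\rho^2+\frac\delta4r^2>(1+\gamma)\pi r^2$, which contradicts (a). In case (II), $(A\oplus B_\rho)\cap S=(A\oplus B_\rho)\cap H$, where $H$ is the half-plane containing $S$ bounded by the line through $\sigma$, since $W$ is more than $2r$ from the other sides. Let $A'$ be the union of $A$ and its reflection in that line. Folding along the line, as in Step 7, shows that the right side of (7) equals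
$$\tfrac12\left(|A'\oplus B_\rho|-|A'|\right)>\tfrac12(1+\gamma)\pi r^2,$$
by Lemma E and (4). As $u\in Q$ is within $r$ of $\partial S$, this contradicts (b).

## Pairs of leftover points at small distance

What remains are sets $W$ with at least two points and diameter less than $\delta r$. Here the argument through bad area breaks down. For such $W$ Lemma E only guarantees a bad area of $\pi\rho^2$, which is less than $\pi r^2$, and this is allowed by Lemma F(a). No adjustment of constants will help. A single leftover point is surrounded by a bad area of about $\pi r^2$, such points do exist a.a.s., and a second point very close to it adds almost no area. On the scale of the cells, one leftover point and two leftover points look the same.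

The way past this is to return to the exact discs and count close pairs directly. If a second leftover point is at distance $D_0$ from the first, the union of the two discs is larger by an area of order $rD_0$, by Lemma D. This costs a factor $e^{-nrD_0/2}$, so $D_0$ is effectively of order $1/(nr)$, and the expected number of sample points so close is only of order $n/(nr)^2$, that is, $1/L$. This factor suffices at $r_0$.

**Step 10 (reduction to an event about two sample points).** The purpose is to forget $\mathcal C$, $U$ and the cells. Let $|W|\ge2$ and $\operatorname{diam}W<\delta r$, and let $u$ be as in Step 8. Let $v\in W$ be a point farthest from $u$, and $D_0=|u-v|\in(0,\delta r)$. Then $W\subseteq B(u,D_0)$. By (6), all points of $U$ in $B(u,r)\cup B(v,r)$ belong to $W\subseteq B(u,D_0)$. So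
$$R_u:=(B(u,r)\setminus B(u,D_0))\cap S\quad\text{and}\quad R_v:=(B(v,r)\setminus B(u,D_0))\cap S$$
contain only points of $\mathcal C$. These are neighbors of $u$ and of $v$ respectively, and by (5)
$$\text{each of }R_u,R_v\text{ contains at most }k-1\text{ sample points}.\tag{8}$$
By Step 8, $(u,v)$ satisfies ($\alpha_1$) of Lemma D in case (I) and ($\alpha_2$) in case (II). So the following event $\mathcal E$ occurs: there are sample points $u\ne v$ with $|u-v|<\delta r$ that satisfy ($\alpha_1$) or ($\alpha_2$), and (8). It refers only to the sample. We bound $\Pr(\mathcal E)$ by the expected number of such ordered pairs.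

**Step 11 (probability for a given pair).** This step makes the gain $e^{-nrD_0/2}$ precise. Given $u,v$ with $D_0=|u-v|$, let
$$a_1=|R_u\cap R_v|\le\pi r^2,\qquad a_2=|R_u\setminus R_v|,\qquad a_3=|R_v\setminus R_u|.$$
Since $R_u\setminus R_v\subseteq B(u,r)\setminus B(v,r)$ and vice versa, Lemma D gives $a_2,a_3\le2rD_0$. For $a:=a_1+a_2+a_3=|R_u\cup R_v|$, Lemma D and $D_0<\delta r$ give
$$a\ge|(B(u,r)\cup B(v,r))\cap S|-\pi D_0^2\ge|B(u,r)\cap S|+\left(\tfrac{\sqrt3}2-\pi\delta\right)rD_0\ge|B(u,r)\cap S|+\tfrac12rD_0,$$
as $\frac{\sqrt3}2-\frac\pi{10}>0.55$. The other $n-2$ points are independent and uniform, and $u,v\notin R_u\cup R_v$. Let $j_1,j_2,j_3$ be the numbers of points in the three regions. The multinomial coefficients are at most $n^{j_1+j_2+j_3}$, so the probability of (8) is at most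
$$\sum_{\substack{j_1+j_2\le k-1\\j_1+j_3\le k-1}}(na_1)^{j_1}(na_2)^{j_2}(na_3)^{j_3}(1-a)^{n-2-j_1-j_2-j_3}.$$
Here $na_1\le2L$ and $j_1\le k-1$; $na_2,na_3\le2nrD_0$ and $j_2+j_3\le2(k-1)$; and the last factor is at most $Ce^{-na}$. So the probability is at most
$$CL^{k-1}(1+nrD_0)^{2(k-1)}e^{-n|B(u,r)\cap S|-nrD_0/2}.$$

**Step 12 (summing over pairs).** We integrate over $v$ in polar coordinates about $u$, then over $u$, with the factor $n(n-1)\le n^2$ for the choice of the ordered pair. The expected number of pairs is at most
$$CL^{k-1}I(r)\cdot n\int_0^\infty(1+nrx)^{2k-2}e^{-nrx/2}\,2\pi x\,dx\le CL^{k-1}I(r)\frac n{(nr)^2}\le CL^{k-2}I(r),$$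
by the substitution $y=nrx$ and $nr^2\ge L/\pi$. For $n\pi r^2=L+(2k-\frac72)\log L$, the three terms of (2) are as follows: $ne^{-n\pi r^2}=L^{7/2-2k}$; the second is at most $C(n/L)^{1/2}n^{-1/2}L^{-(k-7/4)}=CL^{5/4-k}$; the third is at most $CLn^{-1/4}$. So the expected number of pairs is at most
$$C\left(L^{3/2-k}+L^{-3/4}+L^{k-1}n^{-1/4}\right)\to0,$$
since $k\ge2$. Hence $\Pr(\mathcal E)\to0$. Together with Lemma F and Step 9, a.a.s. $|W_Z|\le1$ for all $Z$. This proves Proposition 4, and with it Theorem 1 and the last statement of Theorem 2. $\square$

The choice (3) of $r_0$ can now be understood. Put $n\pi r^2=L+(2k-3-\alpha)\log L$. We need $\alpha>0$, so that $\delta(G_{r})<k$ a.a.s. The same computation bounds the expected number of pairs by a constant times $L^{1-k+\alpha}+L^{-1+\alpha/2}+L^{k-1}n^{-1/4}$ (here $\alpha\le 1$ keeps $n\pi r^2\ge L$ also for $k=2$). This tends to $0$ for all $k\ge2$ when $\alpha<1$, and $\alpha=\frac12$ is the choice made.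

## Rigidity and global rigidity in $\mathbb R^d$

**Proof of Corollary 3.** (a) Let $d\ge1$ and $k=d+1\ge2$. If $\delta(G_r)\ge d+1$, then on the a.a.s. event of Theorem 1 the graph $G_r$ has a $(d+1)$-lateration order, so it is globally rigid in $\mathbb R^d$ by Lemma A(i). Conversely, global rigidity in $\mathbb R^d$ implies $\delta(G_r)\ge d+1$ by Lemma A(ii). This is for all $r$ on the same event.

(b) Let $d\ge2$ and $k=d\ge2$. If $\delta(G_r)\ge d$, then on the event of Theorem 1 there is a $d$-lateration order, and Lemma B(i) gives rigidity in $\mathbb R^d$. If $\delta(G_r)\le d-1$, then $G_r$ is not rigid in $\mathbb R^d$ by Lemma B(ii).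

The limit laws follow from the first statement of Theorem 2 with $k=d+1$ and $k=d$ respectively. $\square$
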